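# Complete caps in $\mathrm{PG}(n,2)$: why the size $2^{n-1}$ is missing

## 1. A five-point frame, and caps of nine, ten and eight points in $\mathrm{PG}(4,2)$

Take a basis $f_1,f_2,f_3,f_4$ of $\mathbb F_2^4$ and put $f_5=f_1+f_2+f_3+f_4$, so that $f_1+\dots+f_5=0$ and any four of the $f_i$ are independent. Every vector is a sum $\sum_{i\in I}f_i$ with $I\subset\{1,\dots,5\}$, and $I$ and its complement give the same vector. Choosing the smaller of the two, we see all $16$ vectors: the zero vector, the five $f_i$, and the ten sums $f_i+f_j$.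

Now read this geometrically. The points of $\mathrm{PG}(n,2)$ are the nonzero vectors of $\mathbb F_2^{n+1}$, and its lines are the triples $\{x,y,x+y\}$. A $k$-cap is a set of $k$ points, no three collinear; it is complete if it is not contained in a $(k+1)$-cap. The list above says that $\{f_1,\dots,f_5\}$ is a cap in $\mathrm{PG}(3,2)$, and that each of the other ten points lies on a line through two points of it. So it is a complete $5$-cap. We call such a set a frame.

Another complete cap is the complement of a hyperplane, $\{\chi=1\}$ for a linear functional $\chi\ne0$. The sum of two of its points lies in $\ker\chi$, so it is a cap, and each nonzero $x\in\ker\chi$ is $s+(s+x)$ with $\chi(s)=\chi(s+x)=1$, so it is complete. In $\mathrm{PG}(3,2)$ this has $8$ points. Is there a complete $4$-cap in $\mathrm{PG}(3,2)$? No: four points and their six pairwise sums account for at most $10$ of the $15$ points. In $\mathrm{PG}(2,2)$ a $2$-cap accounts for $3$ of the $7$ points, so it is not complete.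

Go one dimension up, to $F=\mathbb F_2^5$. Let $U=\langle f_1,\dots,f_4\rangle$ and $q\notin U$.

The doubled frame $\{f_i,\ f_i+q\}$ is a complete cap with $10$ points: modulo $q$ it is a frame, every vector whose class is not in the frame is a sum of two of its points, and $q=f_1+(f_1+q)$.

There is also a complete cap with $9$ points:
$$S_9=\{f_1,\dots,f_5\}\cup\{q,\ q+f_1+f_2,\ q+f_1+f_3,\ q+f_2+f_3\}.$$
Here is the check. Let $K'=\langle f_1,f_2,f_3\rangle$, and call $w\in K'$ even or odd according to the number of $f_1,f_2,f_3$ in it; the last four points are $q+w$ with $w$ even. For the cap property, two frame points do not sum to a frame point; two of the last four points sum to $0$ or to some $f_i+f_j$, which is not in the frame; and $f_i+(q+w)=q+w'$ with $w,w'$ even is impossible, since $w+w'$ is even and in $K'$, while $f_1,f_2,f_3$ are odd and $f_4,f_5\notin K'$. For completeness, the points of $U$ are covered by the frame. A point $q+w$ with $w$ odd is $f_i+(q+w+f_i)$ for any $i\le3$. A point $q+f_4+w$ is $f_4+(q+w)$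 if $w$ is even, and $f_5+(q+w+f_1+f_2+f_3)$ if $w$ is odd.

So $16$, $10$ and $9$ occur as sizes of complete caps in $\mathrm{PG}(4,2)$. Is there one with $8$ points? Counting pairs no longer decides, since $8+28=36\ge31$. We shall prove in Section 3 (fact F3) that every complete cap other than a hyperplane complement contains a frame. Granting this, suppose $S$ is a complete $8$-cap. It contains a frame; let $U$ be its span. A frame is complete in its span, so $S\cap U=\{f_1,\dots,f_5\}$, and there are three more points $x_1,x_2,x_3\notin U$. For $x\notin U$ let $b(x)=\{x,x+f_1,\dots,x+f_5\}$. A point outside $U$ that is a sum of two points of $S$ is a sum of some $f_i$ and some $x_j$. So completeness says that $b(x_1),b(x_2),b(x_3)$ cover the $16$ points of $F\setminus U$. For $j\neq k$ the difference $x_j+x_k$ is nonzero and is not one of the $f_i$, by the cap property, so it equals $f_i+f_{i'}$ for exactly one pair $\{i,i'\}$, and $b(x_j)\cap b(x_k)=\{x_j+f_i,x_j+f_{i'}\}$. By inclusion and exclusion the union has at most $18-6+2=14$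 points. So there is no complete $8$-cap.

For $n=2,3,4$ we have seen that the size $2^{n-1}$ does not occur, although for $n=3,4$ the size $2^{n-1}+1$ does. Does a complete $2^{n-1}$-cap exist in any $\mathrm{PG}(n,2)$? The statement that it does not is posed as a conjecture in "On sizes of complete caps in projective spaces $\mathrm{PG}(n,q)$ and arcs in planes $\mathrm{PG}(2,q)$". We shall prove it.

**Theorem 1.** For $n\ge2$ there is no complete $2^{n-1}$-cap in $\mathrm{PG}(n,2)$.

## 2. Sumsets, stabilizers, and how far Kneser's theorem reaches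

Throughout, "space" means a finite vector space over $\mathbb F_2$, $|F|$ is its number of elements, and "functional" means linear functional. Subgroups of a space are subspaces. We write $X+Y=\{x+y\}$ for the sumset (also for cosets, as elements of a quotient), $X+g=X+\{g\}$, and $kX$ for the $k$-fold sumset. We put $m=n+1$ and $N=|F|=2^{m}$; the critical size is $2^{n-1}=N/4$.

**Definition (cap).** A cap in $F$ is a nonempty $S\subset F$ with $S\cap(S+S)=\emptyset$. Equivalently, no three elements of $S$, repetition allowed, have sum $0$. Since $0=s+s$, we have $0\notin S$.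

**Definition (complete).** A cap $S$ is complete in $F$ if $F=S\sqcup(S+S)$.

This agrees with maximality. If $x\notin S\cup(S+S)$, then $x\ne0$, and $S\cup\{x\}$ is a cap: $s+s'\neq x$; $x+s\in S$ would give $x\in S+S$; $x+s=x$ would give $s=0$; and $x+x=0\notin S\cup\{x\}$. Conversely, if $F=S\sqcup(S+S)$ and $S\subset S'$ for a cap $S'$, an element of $S'\setminus S$ would lie in $S+S\subset S'+S'$, which is impossible.

**Definition (stabilizer).** $\mathrm{stab}(X)=\{g:X+g=X\}$. The set $X$ is aperiodic if $\mathrm{stab}(X)=0$, and $H$-periodic if $H$ is a subspace with $H\subset\mathrm{stab}(X)$. For example, the doubled frame has stabilizer $\{0,q\}$. A set of odd size is aperiodic, since a set invariant under $x\mapsto x+g$ with $g\ne0$ splits into pairs.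

**Definition (bipartite).** A cap is bipartite if some functional equals $1$ on all of it. Hyperplane complements are bipartite. A frame is not, since a functional equal to $1$ on $f_1,\dots,f_5$ would take the value $5=1$ on their sum $0$.

The textbook tool for sumsets is the following.

**Kneser's theorem.** For finite nonempty $X_1,\dots,X_k$ in an abelian group and $H=\mathrm{stab}(X_1+\dots+X_k)$,
$$|X_1+\dots+X_k|\ge\sum_{i}|X_i+H|-(k-1)|H|.$$

The obvious first attempt applies it to $S+S$. If $S$ is complete, $S+S$ is the complement of $S$ and has the same stabilizer $H$, and $S+H=S$. So $N-|S|=|S+S|\ge2|S|-|H|$, that is,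
$$|S|\le\tfrac13(N+|H|).$$
For an aperiodic $S$ this is $|S|\le(N+1)/3$, and here the attempt stops: it says nothing about sizes between $N/4$ and $N/3$. For $N=32$ it allows everything up to $11$.

The second attempt is induction on the dimension: cut $S$ with a hyperplane $V$. The trouble is that $S\cap V$ need not be complete in $V$. For the cap $S_9$ above, let $\chi$ be the functional with $\chi(f_1)=\dots=\chi(f_4)=\chi(q)=1$; then $\chi(f_5)=0$ and $\chi=1$ on the other eight points, so $S_9\cap\ker\chi=\{f_5\}$. Knowing that $V$ has no complete cap of size $|V|/4$ tells us nothing about such a section. What is true is that $S\cap V$ lies in some complete cap $Z_V$ of $V$. If $|S\cap V|\ge|V|/4$, then $|Z_V|\geq|V|/4$ as well. So an induction can work if it carries full information on all complete caps with at least a quarter of the points. We shall therefore determine the possible sizes of these caps, and part of their shape, and Theorem 1 will be a corollary.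

## 3. Five facts about complete caps

**Fact F1.** *A cap lies in a complete cap. A complete bipartite cap is the complement of a hyperplane.*

The first part is the equivalence of complete and maximal. For the second, if $\chi=1$ on $S$ then $S$ is contained in the cap $\{\chi=1\}$, so by maximality they are equal.

**Fact F2.** *If $S$ is a complete cap in $F$ and $H=\mathrm{stab}(S)$, then $S/H$ is an aperiodic complete cap in $F/H$, and it is bipartite iff $S$ is.*

Here $S/H$ is the image of $S$; since $S$ is $H$-periodic, $S$ is its full preimage. If three elements of $S/H$ had sum $0$, we would have $s+s'+s''=h\in H$, and then $s,s',s''+h\in S$ would have sum $0$. Since $F=S\cup(S+S)$, the quotient is $S/H\cup(S/H+S/H)$, so $S/H$ is complete. An element $g+H$ of $\mathrm{stab}(S/H)$ gives $g\in\mathrm{stab}(S)=H$. A functional equal to $1$ on $S/H$ lifts to $F$. A functional $\chi$ equal to $1$ on $S$ satisfies $\chi(h)=\chi(s)+\chi(s+h)=0$ for $h\in H$, so it descends.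

**Fact F3 (frames).** *A complete non-bipartite cap $S$ contains $f_1,\dots,f_5$ with $\sum f_i=0$ spanning a subspace $L$ of order $16$, and $S\cap L=\{f_1,\dots,f_5\}$ is complete in $L$, non-bipartite, aperiodic, of size $|L|/4+1$.*

A functional equal to $1$ on $S$ exists iff $(s,1)\mapsto1$ extends linearly to the span of the vectors $(s,1)$ and is compatible with $(x,0)$ varying freely; concretely, iff $(0,1)$ is not a sum of vectors $(s,1)$, $s\in S$, that is, iff there is no relation $s_1+\dots+s_k=0$ with $s_i\in S$ and $k$ odd. (If $(0,1)$ is not in the span of these vectors in $F\oplus\mathbb F_2$, some functional on $F\oplus\mathbb F_2$ vanishes on the span and is $1$ at $(0,1)$; its restriction to $F\oplus 0$ is $1$ on $S$. The converse is clear.) Since $S$ is not bipartite, there is such an odd relation; take one with $k$ minimal. Equal terms would cancel, so the $s_i$ are distinct. We have $k\ne1$ because $0\notin S$ and $k\ne3$ because $S$ is a cap.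

Suppose $k\ge7$ and let $y=s_1+s_2+s_3$, which is nonzero as $S$ is a cap. If $y\in S$, then $y+s_4+\dots+s_k=0$ is an odd relation of length $k-2$. If $y\notin S$, completeness gives $y=t+t'$ with $t,t'\in S$, and $s_1+s_2+s_3+t+t'=0$ has length $5<k$. Both contradict minimality, so $k=5$. Write $f_i$ for the terms. A proper nonempty subset with sum zero has odd size or odd complement, and the complement also has sum zero, so we would get a shorter odd relation. Hence the only relation is the full one, the rank is $4$, and $|L|=16$. As in Section 1, the nonzero elements of $L$ are the $f_i$ and the $f_i+f_j$, and the latter are not in $S$. So $S\cap L$ is the frame, which is complete in $L$, non-bipartite, and of odd size $5=16/4+1$, hence aperiodic.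

In particular a non-bipartite complete cap in $F$ forces $|F|\ge16$, and if $|F|=16$ it is a frame. This is the fact that we used in Section 1.

**Fact F4.** *Let $Z$ be a complete cap in $U$ with $|Z|$ odd, $|Z|\ge5$. Then $|Z\cap(Z+\delta)|\le|Z|-3$ for all $\delta\in U\setminus0$.*

The map $x\mapsto x+\delta$ acts on $Z\cap(Z+\delta)$ without fixed points, so the size is even. As $|Z|$ is odd, if the claim fails, the size is $|Z|-1$. Then for some $z_0\in Z$ the set $Z\setminus\{z_0\}$ is invariant under adding $\delta$, and $z_0+\delta\notin Z$. Since $Z\setminus\{z_0\}$ is nonempty, $\delta\in Z+Z$, so $\delta\notin Z$ and in particular $z_0+\delta\ne0$. By completeness $z_0+\delta=u+v$ with $u,v\in Z$. If $u=z_0$, then $v=\delta\in Z$, which is false; so $u\ne z_0$ and likewise $v\ne z_0$. Then $u+\delta\in Z$, and $(u+\delta)+v=z_0\in Z$ contradicts the cap property.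

**Fact F5.** *Let $S$ be a complete cap in $F$, $V$ a subspace of index $2$, and $H\subset V$ a subspace such that $S\cap V$ is $H$-periodic. Then $H\subset\mathrm{stab}(S)$.*

It is enough to show $\beta+k\in S$ for $\beta\in S\setminus V$, $k\in H$. If not, $\beta+k$ is a sum of two elements of $S$. As $\beta+k\notin V$, one of them, $v$, lies in $V$ and the other, $\beta'$, does not. Then $v+k\in S$ by periodicity, and $\beta=(v+k)+\beta'$ contradicts the cap property.

## 4. Caps with a quarter of the space plus one point: structures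

The frame and $S_9$ are aperiodic, non-bipartite, and have $N/4+1$ points. The following notion describes how caps of this size are built.

**Definition (structure).** Let $Z$ be a cap in $U$. A structure for $Z$ consists of a subspace $K\ne0$, a subspace $K'\supset K$ with $|K'/K|=4$, and a labeling $A,B,C$ of the three other cosets of $K$ in $K'$, such that

1. $Z\cap K=\emptyset$ and $Z\cap A=\{a\}$ is a single point;
2. $Z\cap B$ and $Z\cap C$ are nonempty, and $C$ is the disjoint union of $a+(Z\cap B)$ and $Z\cap C$;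
3. every coset $\xi\ne K'$ of $K'$ in $U$ meets $Z$ in exactly one full coset $s(\xi)$ of $K$.

So outside $K'$ the cap is a union of full $K$-cosets, one in each $K'$-coset; inside $K'$ it is one point $a$ together with two complementary pieces in $B$ and $C$. The number $\kappa=|K|\ge2$ is the size of the structure. Counting,
$$|Z|=1+\kappa+\kappa\Big(\frac{|U|}{4\kappa}-1\Big)=\frac{|U|}4+1 .\tag{4.1}$$

*Example.* Take the frame in $U=\mathbb F_2^4$ and $d=f_1+f_2+f_3=f_4+f_5$. Let $K=\{0,d\}$, $K'=\langle f_1,f_2,f_3\rangle$, $A=f_1+K=\{f_1,f_2+f_3\}$, $B=\{f_2,f_1+f_3\}$, $C=\{f_3,f_1+f_2\}$. Then $a=f_1$, $a+(Z\cap B)=\{f_1+f_2\}$, $Z\cap C=\{f_3\}$, and the one other coset of $K'$ meets the frame in $\{f_4,f_5\}=f_4+K$. This is a structure of size $2$. The same frame has a structure of size $4$ with $K'=U$: take $K=\{0,f_2+f_3,f_2+f_4,f_3+f_4\}$, $A=f_5+K$, $B=f_2+K=\{f_2,f_3,f_4,f_2+f_3+f_4\}$, $C=f_1+K$. Here $a=f_5$, $Z\cap B=\{f_2,f_3,f_4\}$, $Z\cap C=\{f_1\}$, and $a+(Z\cap B)=\{f_1+f_3+f_4,f_1+f_2+f_4,f_1+f_2+f_3\}$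 is the rest of $C$.

**Notation.** Fix $b\in B$ and write $Z\cap B=b+T$. By (2), $Z\cap C=a+b+T^c$ with $T^c=K\setminus T$, and $\emptyset\ne T\subsetneq K$. Let $\tau=1_T:K\to\mathbb F_2$ and $\Delta_d\tau(x)=\tau(x)+\tau(x+d)$. Then for $k\in K$ and $\epsilon\in\mathbb F_2$,
$$b+k+\epsilon a\in Z\iff\tau(k)+\epsilon=1.\tag{4.2}$$
For $\epsilon=0$ this says $k\in T$, and for $\epsilon=1$ it says $k\in T^c$.

Here are the results.

**Theorem 2.** Let $S$ be a complete cap in $F$, $|F|=N\ge4$, with $|S|\ge N/4$. Then either $S$ is the complement of a hyperplane, or $|S|=N/4+|H|$ with $H=\mathrm{stab}(S)$, $|F/H|\ge16$, and $S/H$ is an aperiodic complete cap of size $|F/H|/4+1$ in $F/H$ admitting a structure.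

**Theorem 3.** Let $0\ne K\subset K'\subset U$ be subspaces with $|K'/K|=4$; let $A,B,C$ be the other $K$-cosets in $K'$; let $a\in A$, $\emptyset\ne T_B\subsetneq B$, $T_C=C\setminus(a+T_B)$; and for every coset $\xi\ne K'$ of $K'$ let $s(\xi)\subset\xi$ be a $K$-coset, with $s(\xi)+s(\xi')\ne s(\xi+\xi')$ for all $\xi\ne\xi'$. Then $Z=\{a\}\cup T_B\cup T_C\cup\bigcup_\xi s(\xi)$ is a cap of size $|U|/4+1$. It is complete iff $T_B+d\ne T_B$ for all $d\in K\setminus0$ and, in the case $K'=U$, also $T_B+d\ne B\setminus T_B$ for all $d\in K\setminus0$. If complete, it is aperiodic and non-bipartite.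

**Theorem A($m$).** Let $|F|=2^m$, and let $S\subset F$ be a complete, non-bipartite, aperiodic cap with $|S|\ge|F|/4$. Then $|S|=|F|/4+1$ and $S$ admits a structure.

**Theorem A implies Theorem 2.** If $S$ is bipartite, it is a hyperplane complement by F1. Otherwise, by F2, $S/H$ is complete, non-bipartite and aperiodic in $F/H$, and $|S/H|=|S|/|H|\ge|F/H|/4$. Theorem A gives a structure and $|S|=|H|(|F/H|/4+1)=N/4+|H|$; and $|F/H|\ge16$ by F3.

**Theorem 2 implies Theorem 1.** A complete cap in $\mathrm{PG}(n,2)$ with at least $N/4=2^{n-1}$ points has $N/2=2^n$ points or $2^{n-1}+|H|\ge2^{n-1}+1$ points, so never exactly $2^{n-1}$.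

We shall use the same reduction inside the induction, in the following form.

**(A$'$)** If A holds in all dimensions $\le\dim F$ and $S$ is a complete non-bipartite cap in $F$ with $|S|\ge|F|/4$, then $|S|=|F|/4+|\mathrm{stab}(S)|$.

Theorem 3 is the converse; its proof is short and comes in Section 10. Everything in between is the proof of Theorem A by induction on $m$. The plan is to choose the largest proper subspace $U$ on which $S$ already looks as Theorem A demands, and to study $S$ coset by coset over $U$. If $U$ has codimension at least $2$, the large cosets carry translates of $Z=S\cap U$, and the issue is whether the translations fit together (Section 8). If $U$ is a hyperplane, we use a structure of $Z$ of smallest size, and the issue becomes a question about the single function $\tau$ (Section 9), answered by two lemmas in Section 6.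

## 5. Recognizing, shrinking and twisting a structure

First, a way to recognize a structure with $K'=F$.

**Lemma 5.1.** *Let $S$ be a cap in $F$, $N=|F|\ge8$, $|S|=N/4+1$, and $\chi\ne0$ a functional with $S\cap\ker\chi=\{z\}$. Then $S$ has a structure with $K'=F$, $a=z$.*

*Proof.* Since $|S\setminus\{z\}|=N/4\ge2$, choose distinct $s_1,s_2\in S\setminus\{z\}$. Then $s_1+s_2\notin\{0,z\}$, so $z$ and $s_1+s_2$ are independent, and there is a functional $\psi$ with $\psi(z)=\psi(s_1+s_2)=1$. As $\chi(z)=0$, we have $\psi\ne\chi$. Put $K=\ker\chi\cap\ker\psi$, of order $N/4\ge2$, and $A=\ker\chi\setminus K$, $B=\{\chi=1,\psi=0\}$, $C=\{\chi=1,\psi=1\}$. Since $\psi(z)=1$, $S\cap A=\{z\}$ and $S\cap K=\emptyset$. The set $\{\chi=1\}$ splits into $N/4$ pairs $\{y,y+z\}$, each containing at most one point of $S$ by the cap property. They must contain all $N/4$ points of $S\setminus\{z\}$, so each contains exactly one. As $\psi(z)=1$, each pair has one point in $B$ and one in $C$; thus a point $c\in C$ is in $S$ iff $c+z\in B$ is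 not, which is the partition in (2). Since $\psi(s_1)\ne\psi(s_2)$ and $\chi(s_1)=\chi(s_2)=1$, both $S\cap B$ and $S\cap C$ are nonempty. Condition (3) is void. $\square$

**Start of the induction.** For $m<4$, A($m$) is vacuous by F3. For $m=4$ the cap is a frame, of size $5=16/4+1$; take $\chi(f_1)=\dots=\chi(f_4)=1$, so $\chi(f_5)=0$, and Lemma 5.1 gives a structure. So A(4) holds.

In the rest of this section $Z$ is a complete cap in $U$ with a structure.

**Lemma 5.2.** *$\Delta_d\tau\not\equiv0$ for $d\in K\setminus0$.*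

*Proof.* Suppose $\Delta_d\tau\equiv0$, i.e. $T+d=T$. The point $a+d\in A$ is not in $Z$ and is not $0$, so $a+d=z+z'$ with $z,z'\in Z$. Since the sum lies in $K'$, both lie in the same $K'$-coset. If this coset is $\xi\ne K'$, then $z,z'\in s(\xi)$ and $z+z'\in K$, a contradiction. So $z,z'\in K'$. As $Z\cap K=\emptyset$ and the sum lies in $A$, one is in $B$ and one in $C$: $a+d=(b+t)+(a+b+t')$ with $t\in T$, $t'\in T^c$. Then $t'=t+d\in T$, a contradiction. $\square$

**Lemma 5.3 (shrinking).** *Suppose $J$ is a subspace with $0\ne J\subsetneq K$, $e\in K$, and $\tau$ is constant on every $J$-coset of $K$ other than $e+J$. Then $Z$ has a structure of size $|J|$.*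

*Proof.* Use $J$, $J'=\langle J,a,b+e\rangle$ and the cosets $a+J$, $b+e+J$, $a+b+e+J$ in the roles of $A,B,C$. Since $a$ and $b+e$ are independent modulo $K$, we have $|J'/J|=4$, $J'+K=K'$ and $J'\cap K=J$. Condition (1) is clear. By (4.2), for $k\in e+J$ exactly one of $b+k$, $a+b+k$ is in $Z$, which is the partition in (2). If $Z\cap(b+e+J)$ or $Z\cap(a+b+e+J)$ were empty, $\tau$ would be constant on $e+J$ as well, hence on all $J$-cosets, so $\Delta_d\tau\equiv0$ for $d\in J\setminus0$, against Lemma 5.2.

For (3), consider first a $J'$-coset in $K'$, other than $J'$. It is $k+J'$ with $k\in K\setminus J$, and it consists of $k+J$, $a+k+J$, $b+e+k+J$ and $a+b+e+k+J$. The set $Z$ has no point in $k+J\subset K$, and none in $a+k+J$, because $a\notin a+k+J$. As $e+k+J\ne e+J$, $\tau$ is constant there, so by (4.2) $Z$ contains all of exactly one of $b+e+k+J$, $a+b+e+k+J$ and no point of the other. Next, let $y+J'$ lie in a $K'$-coset $\xi\ne K'$. As $J'+K=K'$ and $J'\cap K=J$, it meets each $K$-coset in $\xi$ in exactly one $J$-coset.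 So it meets $Z\cap\xi=s(\xi)$ in a full $J$-coset. $\square$

In the second structure of the frame in Section 4, $\kappa=4$ and $T^c$ is the single point $f_3+f_4$. So Lemma 5.3 applies with $e=f_3+f_4$ and any $J$ of order $2$, and gives a structure of size $2$. In general, if $\kappa\ge4$ and $T$ or $T^c$ is a single point $e$, the lemma applies with any $J$ of order $2$. We record this for a structure of $Z$ of minimal size among all structures of $Z$:

**(M1)** no $(J,e)$ as in Lemma 5.3 exists; **(M2)** if $|T|=1$ or $|T^c|=1$, then $\kappa=2$.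

When $K'=U$ the subspace $K$ can be tilted without changing anything else.

**Lemma 5.4 (twisting).** *Let $K'=U$. Then $\Delta_d\tau$ is non-constant for all $d\in K\setminus0$, and $\kappa\ge4$. For every functional $\varphi$ on $K$, the subspace $K_\varphi=\{k+\varphi(k)a:k\in K\}$ with cosets $a+K_\varphi$, $b+K_\varphi$, $a+b+K_\varphi$ is a structure of the same size, with $\tau$ replaced by $\tau+\varphi$ (identifying $K\cong K_\varphi$ by $k\mapsto k+\varphi(k)a$).*

*Proof.* Let $d\in K\setminus0$. It is not in $Z$, so $d=z+z'$ with $z\ne z'$ in $Z$. They lie in the same $K$-coset, which is not $K$ (no points of $Z$) and not $A$ (one point), so it is $B$ or $C$. Hence $\tau(x)=\tau(x+d)$ for some $x$, so $\Delta_d\tau\not\equiv1$; and $\Delta_d\tau\not\equiv0$ by Lemma 5.2. If $\kappa=2$, then $K=\{0,d\}$ and $\Delta_d\tau=\tau(0)+\tau(d)$ is constant, so $\kappa\ge4$.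

Next, $K\sqcup A$ is the union of the pairs $\{k,k+a\}$, and $K_\varphi$ picks one from each pair, $a+K_\varphi$ the other; also $a\notin K_\varphi$. Since $Z\cap(K\sqcup A)=\{a\}$, we get $K_\varphi\cap Z=\emptyset$ and $(a+K_\varphi)\cap Z=\{a\}$. The cosets $b+K_\varphi$ and $a+b+K_\varphi$ partition $B\sqcup C$, and $Z$ contains exactly one point of each pair $\{y,y+a\}\subset B\sqcup C$. This is the partition in (2). By (4.2), $b+k+\varphi(k)a\in Z$ iff $\tau(k)+\varphi(k)=1$, so the new function is $\tau+\varphi$. It is non-constant, since $\Delta_d(\tau+\varphi)=\Delta_d\tau+\varphi(d)\not\equiv0$, so the two sets in (2) are nonempty. Condition (3) is void. $\square$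

## 6. Large rectangles on which a function of $u+v$ splits

Let $\tau:K\to\mathbb F_2$, $|K|=\kappa$. In Section 9 the points of $S$ outside the hyperplane will produce sets $P,Q\subset K$ with $|P|+|Q|\ge\kappa-1$ such that, for $u\in P$ and $v\in Q$, the value $\tau(u+v)$ depends on $v$ only, or is a sum of a function of $u$ and a function of $v$. The first lemma says that in the former case $\tau$ has one of the shapes that Lemma 5.3 can shrink. A simple instance: let $\tau$ be the indicator of one point $e$, with $\kappa\ge4$, and let $P=\{0,x\}$, $x\ne0$. Then $\tau$ is constant on $v+P$ iff $v\notin\{e,e+x\}$, so $Q=K\setminus\{e,e+x\}$ and $|P|+|Q|=\kappa$; conversely $\tau(u+v)=\tau(v)=0$ for all $v\in Q$ iff $u+e\notin Q$, i.e. $u\in P$.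

**Lemma 6.1.** *Let $\Delta_d\tau\not\equiv0$ for all $d\ne0$. Let $P,Q\subset K$ with $0\in P$, $Q\ne\emptyset$,*
$$Q=\{v:\tau\text{ constant on }v+P\},\qquad P=\{u:\tau(u+v)=\tau(v)\ \forall v\in Q\},$$
*$s=|P|\ge2$ and $|P|+|Q|\ge\kappa-1$. Then $|P|+|Q|=\kappa$, and either (1) there are a subspace $0\ne J^*\subsetneq K$ and $e\in K$ such that $\tau$ is constant on every $J^*$-coset except possibly $e+J^*$, or (2) $\tau$ or $1+\tau$ is the indicator of a single point.*

*Proof.* Let $J=\langle P\rangle$ and $R=K\setminus Q$, so $|R|\le s+1$.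

**Step 1: count $R$ in one coset.** A $J$-coset on which $\tau$ is constant lies in $Q$. Let $\Theta$ be any other $J$-coset and $E_i=\Theta\cap\tau^{-1}(i)\ne\emptyset$. For $v\in\Theta$ we have $v+P\subset\Theta$, and $v\in R$ iff $v+P$ meets both $E_0$ and $E_1$. So $R\cap\Theta=(E_1+P)\cap(E_0+P)$. Since $0\in P$, the union of $E_1+P$ and $E_0+P$ is $\Theta$. Hence
$$|R\cap\Theta|=g_1+g_0,\qquad g_i=|E_i+P|-|E_i|.$$

**Step 2: bound $g_i$ from below.** We claim that $g_i\ge\frac23s$ if $E_i+P\ne\Theta$. Let $I=\mathrm{stab}(E_i+P)$. As $E_i+P$ is a nonempty proper subset of a $J$-coset, $I\subsetneq J$. Kneser's theorem gives $|E_i+P|\ge|E_i+I|+|P+I|-|I|$, so $g_i\ge|P+I|-|I|$. Since $J=\langle P\rangle\ne I$, we have $P\not\subset I$. If $|P+I|=2|I|$, then, as $0\in P$, $P+I$ is the union of $I$ and one more $I$-coset; this is a subgroup containing $P$, so it is $J$, and $E_i+P=E_i+P+I=E_i+J=\Theta$, a contradiction. So $|P+I|\ge3|I|$ and $g_i\ge\frac23|P+I|\ge\frac23s$.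

If $E_i+P=\Theta$, then $g_i=|\Theta|-|E_i|=|E_{1-i}|\ge1$. So $|R\cap\Theta|=|E_0|+|E_1|=|J|\ge s$ if $E_1+P=E_0+P=\Theta$; otherwise $|R\cap\Theta|\ge\min(\frac23s+1,\frac43s)=\frac23s+1$, since $s\ge2$.

**Step 3: there is exactly one non-constant coset.** There is at least one, as $P$ contains some $d\ne0$ and $\Delta_d\tau\not\equiv0$. Two would give $|R|\ge\min(2s,\frac53s+1,\frac43s+2)>s+1$. So there is exactly one, call it $\Theta$, and $R\subset\Theta$.

**Step 4: the case $E_1+P=E_0+P=\Theta$.** Then $R=\Theta$ and $Q=K\setminus\Theta$. Since $\tau$ is constant on every $J$-coset in $Q$, each $u\in J$ satisfies $\tau(u+v)=\tau(v)$ for $v\in Q$. So $P=J$ and $|P|+|Q|=\kappa$. As $Q\ne\emptyset$, $J\ne K$, and (1) holds with $J^*=J$, $e\in\Theta$.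

**Step 5: the remaining case, and the form of $P$.** Replacing $\tau$ by $1+\tau$ preserves hypotheses and conclusions, so we may assume $E_1+P\ne\Theta$. Suppose that also $E_0+P\ne\Theta$. Then $\frac43s\le|R|\le s+1$, so $s\le3$. If $s=2$, then $P=J$ has order $2$, the $E_i$ are single points and $E_i+P=\Theta$, a contradiction. If $s=3$, then $|J|=4$ and some $|E_i|\ge2$. As $|E_i|+|P|>|J|$, for each $y\in\Theta$ the sets $E_i$ and $y+P$ meet, so $E_i+P=\Theta$, a contradiction.

Hence $E_0+P=\Theta$ and $R=E_1+P$. Put $Q_0=\Theta\setminus(E_1+P)\ne\emptyset$, so $Q=(K\setminus\Theta)\cup Q_0$. Since $E_1\subset E_1+P$, $\tau=0$ on $Q_0$. For $u\in J$ the condition $\tau(u+v)=\tau(v)$ is automatic for $v\notin\Theta$, and for $v\in Q_0$ it says $u+v\notin E_1$. As $P\subset J$, we get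
$$P=J\setminus(E_1+Q_0).$$
Let $I=\mathrm{stab}(E_1+P)=\mathrm{stab}(Q_0)$; these agree because the two sets are nonempty and complementary in $\Theta$, and $I\subsetneq J$. Then $P$ is $I$-periodic. Kneser's theorem gives
$$|R|=|E_1+P|\ge|E_1+I|+|P|-|I|\ge s.\tag{6.1}$$

**Step 6: exclude $|R|=s+1$.** Suppose $|R|=s+1$. Since $R=E_1+P$ and $P$ are $I$-periodic, $|I|$ divides $s+1$ and $s$, so $I=0$, and (6.1) gives $|E_1|\le2$. If $|E_1|=1$, then $|R|=|P|=s$, a contradiction. If $E_1=\{e,e+g\}$, then $E_1+P=e+(P\cup(P+g))$ is invariant under $g\ne0$, contradicting $I=0$.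

**Step 7: read off the shape.** So $|R|=s$, hence $|P|+|Q|=\kappa$, and (6.1) gives $|E_1+I|=|I|$, that is, $E_1\subset e+I$ for some $e\in\Theta$. If $I\ne0$, (1) holds with $J^*=I$: $\tau$ is constant on the $I$-cosets outside $\Theta$, and $\tau=0$ on $\Theta\setminus(e+I)$. If $I=0$, then $E_1=\{e\}$. In that case (1) holds with $J^*=J$ if $J\ne K$, and (2) holds if $J=K$. $\square$

The second lemma removes the dependence on $u$. It needs one more classical theorem.

**Harper's theorem (1966).** If $X\subset\{0,1\}^\ell$ and $|X|\ge\sum_{i\le r}\binom\ell i$, then $X$ together with its neighbors has at least $\sum_{i\le r+1}\binom\ell i$ elements.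

For example, with $\ell=3$, $r=1$: any four vertices of the $3$-cube together with their neighbors make up at least $7$ vertices.

**Lemma 6.2.** *Let $P,Q\subset K$ be nonempty, $\beta:P\to\mathbb F_2$, $\gamma:Q\to\mathbb F_2$, $\tau(u+v)=\beta(u)+\gamma(v)$ for $u\in P$, $v\in Q$, $|P|\le|Q|$, $|P|+|Q|\ge\kappa-1$, $\kappa\ge2$. Then $\beta$ is the restriction of an affine function on $K$.*

*Proof.*

**Step 1: a minimal obstruction.** An affine function $x\mapsto\varphi(x)+c$ on $K$ is the same as the functional $(t,x)\mapsto ct+\varphi(x)$ on $\mathbb F_2\oplus K$, evaluated at $t=1$. So $\beta$ extends to an affine function iff $(1,u)\mapsto\beta(u)$ extends to a linear functional, i.e. iff every sequence in $P$ of even length with zero sum has $\beta$-sum $0$. Call a sequence in $P$ bad if it has even length, zero sum and $\beta$-sum $1$. Suppose that one exists, and take one of minimal length. Its terms are distinct, since two equal terms can be canceled. A sequence of length $0$ has $\beta$-sum $0$ and one of length $2$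 with zero sum has equal terms, so the length is $2j+2$ with $j\ge1$.

**Step 2: normalize.** Translate both $P$ and $Q$ by the last term, carrying $\beta,\gamma$ along; the sums $u+v$ do not change. Also add the same constant to $\beta$ and $\gamma$. Since bad sequences have even length, neither operation affects badness. So we may assume that the last term is $0$ and $\beta(0)=0$. We are left with $\ell=2j+1$ distinct nonzero elements $u_1,\dots,u_\ell\in P$ with
$$\sum u_r=0,\qquad\sum\beta(u_r)=1.$$
No proper nonempty subset of the $u_r$ has sum zero. Otherwise that subset or its complement, which also has sum zero, has $\beta$-sum $1$; adding the term $0$ if its size is odd, we get a bad sequence of even length at most $2j$. So $E=\langle u_1,\dots,u_\ell\rangle$ has order $2^{\ell-1}=4^j$, and $\kappa\ge4^j$. Since $0\in P$ and $\beta(0)=0$, we have $\tau=\gamma$ on $Q$, so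
$$\tau(v+u)=\tau(v)+\beta(u)\qquad(v\in Q,\ u\in P).\tag{6.2}$$

**Step 3: a lower bound for $R=K\setminus Q$ from the cube.** Fix a coset $y+E$ and map $\omega\in\{0,1\}^\ell$ to $x_\omega=y+\sum\omega_ru_r$. By Step 2 this is $2$-to-$1$ onto $y+E$, identifying $\omega$ with its complement $\bar\omega$. Let $f(\omega)=\tau(x_\omega)+\sum\omega_r\beta(u_r)$. As $\sum\beta(u_r)=1$, $f(\bar\omega)=f(\omega)+1$. If $f$ differs at the two ends of an edge $\omega\omega'$ in direction $r$, then $x_{\omega'}=x_\omega+u_r$ and $\tau(x_{\omega'})\ne\tau(x_\omega)+\beta(u_r)$, so by (6.2), used in both directions, $x_\omega,x_{\omega'}\in R$. The set $\{f=1\}$ has $2^{\ell-1}=\sum_{i\le j}\binom\ell i$ elements. By Harper's theorem at least $\binom\ell{j+1}=\binom\ell j$ points of $\{f=0\}$ are adjacent to it. The map $\omega\mapsto x_\omega$ is injective on $\{f=0\}$, because $f(\bar\omega)\ne f(\omega)$. So at least $\binom\ell j$ of the $4^j$ points of $y+E$ lie in $R$, and, summing over cosets,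
$$|R|\ge c_j\kappa,\qquad c_j=\binom{2j+1}j\Big/4^j.$$

**Step 4: $j\ge4$.** We have $|Q|\ge(\kappa-1)/2$ and $\kappa$ is even, so $|Q|\ge\kappa/2$ and $|R|\le\kappa/2$. But $c_1=\frac34$, $c_2=\frac58$, $c_3=\frac{35}{64}$ exceed $\frac12$. So $j\ge4$. Also
$$|P|\ge\kappa-1-|Q|=|R|-1\ge c_j\kappa-1.\tag{6.3}$$

**Step 5: an upper bound for $|P|$ from minimality.** Let $G=K\oplus\mathbb F_2$, $\alpha=(0,1)$ and $B_0=\{(u,\beta(u)):u\in P\}\ni0$. If $\alpha\in2jB_0$, there would be a bad sequence of length $2j$. So $\alpha\notin2jB_0$, hence $jB_0\cap(\alpha+jB_0)=\emptyset$ and $|jB_0|\le|G|/2=\kappa$. Let $J=\mathrm{stab}(jB_0)$ and $\bar b=|B_0+J|/|J|$. Suppose $\bar b\le2$. As $0\in B_0$, $B_0+J$ contains $J$ and is $J$ or a union of $J$ and one more coset, so it is a subgroup, and $jB_0=jB_0+J=j(B_0+J)=B_0+J$. This contains $0$, so it does not contain $\alpha$; but $\alpha=\sum_r(u_r,\beta(u_r))$ lies in it, a contradiction. So $\bar b\ge3$. Kneser's theorem gives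
$$\kappa\ge|jB_0|\ge j\bar b|J|-(j-1)|J|=|J|\big(j(\bar b-1)+1\big).$$
The function $x\mapsto x/(j(x-1)+1)$ has derivative of the sign of $1-j<0$, so it decreases for $x\ge1$, and
$$|P|=|B_0|\le\bar b|J|\le\frac{\bar b\,\kappa}{j(\bar b-1)+1}\le\frac{3\kappa}{2j+1}.\tag{6.4}$$

**Step 6: compare.** From (6.3) and (6.4), $\big((2j+1)c_j-3\big)\kappa\le2j+1$. Since $c_{j+1}/c_j=\frac{2j+3}{2(j+2)}$, the ratio of consecutive values of $(2j+1)c_j$ is
$$\frac{(2j+3)^2}{2(j+2)(2j+1)}=\frac{4j^2+12j+9}{4j^2+10j+4}>1,$$
so $(2j+1)c_j$ increases, and at $j=4$ it equals $9\cdot\frac{126}{256}>4$. Hence $\kappa<2j+1$, contradicting $\kappa\ge4^j$. $\square$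

## 7. The induction: a projection lemma and maximal good subspaces

From now until the end of Section 9, let $m\ge5$ and assume A in all dimensions $<m$. Let $|F|=N=2^m$, let $S\subset F$ be complete, non-bipartite and aperiodic, and put $e=|S|-N/4\ge0$. We must show $e=1$ and find a structure. Note that (A$'$) is available in all spaces of dimension $<m$.

The next lemma finds a structure by projecting from a point $\delta$. It applies whenever removing a single point of $S$ makes the projection of $S$ a cap.

**Lemma 7.1.** *Suppose $e=1$, $z\in S$, $S^\circ=S\setminus\{z\}$, $\delta\ne0$ and $\delta\notin3S^\circ$. Then $S$ has a structure.*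

*Proof.*

**Step 1: project.** Let $K_0=\{0,\delta\}$, $\pi:F\to F/K_0$ and $S_1=\pi(S^\circ)$. As $0,\delta\notin3S^\circ$, $S_1$ is a cap. Let $Z_1\supseteq S_1$ be a complete cap of $F/K_0$. Then $|Z_1|\ge|S^\circ|/2=N/8=|F/K_0|/4$. Moreover $\pi(z)\notin Z_1$: otherwise $\pi(S)\subset Z_1$ would be a cap, so $\delta\notin3S$; then for $s\in S$ we have $s+\delta\notin S+S$, hence $s+\delta\in S$ by completeness, and $\delta\in\mathrm{stab}(S)$, a contradiction.

**Step 2: the bipartite case.** If $Z_1$ is bipartite, then $Z_1=\{\bar\chi=1\}$ by F1. The functional $\chi=\bar\chi\circ\pi$ is $1$ on $S^\circ$, and $\chi(z)=0$. Lemma 5.1 gives a structure.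

**Step 3: the non-bipartite case, and the class of $z$.** Otherwise let $H^*=\mathrm{stab}(Z_1)$, $h^*=|H^*|$. By (A$'$), $|Z_1|=N/8+h^*$. Let $\tilde K=\pi^{-1}(H^*)$, of order $2h^*$, and let $\bar Z_1\subset F/\tilde K$ be the image of $Z_1$. By F2 it is a complete non-bipartite cap, with $\frac N{8h^*}+1$ elements, and by F3 $|F/\tilde K|=N/(2h^*)\ge16$. The union of the cosets in $\bar Z_1$ is $\pi^{-1}(Z_1)\supseteq S^\circ$. Let $\bar A=z+\tilde K$; since $Z_1$ is $H^*$-periodic and $\pi(z)\notin Z_1$, $\bar A\notin\bar Z_1$.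

If $\bar A=0$, i.e. $z\in\tilde K$, then $\pi^{-1}(Z_1)$ is invariant under adding $z$, while $S^\circ$ contains at most one of $y,y+z$. So $N/4=|S^\circ|\le\frac12|\pi^{-1}(Z_1)|=|Z_1|=N/8+h^*$, so $h^*\ge N/8$ and $|F/\tilde K|\le4$, a contradiction. So $\bar A\ne0$, and by completeness $\bar A=\bar B+\bar C$ with $\bar B,\bar C\in\bar Z_1$.

**Step 4: there is only one such pair, and all inequalities are tight.** Let $r\ge1$ be the number of unordered pairs $\{\bar B,\bar C\}\subset\bar Z_1$ with sum $\bar A$; they are pairwise disjoint. For each, $z+(S\cap\bar B)$ and $S\cap\bar C$ are disjoint subsets of $\bar C$, so $|S\cap\bar B|+|S\cap\bar C|\le2h^*$. Hence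
$$\frac N4=|S^\circ|\le2h^*\Big(\frac N{8h^*}+1-2r\Big)+2h^*r=\frac N4+2h^*-2h^*r.$$
So $r=1$ and equality holds throughout: $\bar C=(z+(S\cap\bar B))\sqcup(S\cap\bar C)$, and all other cosets in $\bar Z_1$ are contained in $S$.

**Step 5: verify the structure.** Take $\tilde K$, $\tilde K'=\tilde K\cup\bar A\cup\bar B\cup\bar C$ and $a=z$. Since $S\subset\{z\}\cup\pi^{-1}(Z_1)$ and $0,\bar A\notin\bar Z_1$, condition (1) holds, and we have the partition in (2). For nonemptiness, take $k\in\tilde K\setminus0$. The point $z+k$ is not in $S$ and not $0$, so it is a sum of two elements of $S$. Modulo $\tilde K$ these lie in $\bar Z_1\cup\{\bar A\}$ and sum to $\bar A$. Neither is $\bar A$, since the other would be $0\notin\bar Z_1\cup\{\bar A\}$. As $r=1$, they are $\bar B$ and $\bar C$, so $S$ meets both.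

For (3), a coset of $\tilde K'$ other than $\tilde K'$ contains at most one element of $\bar Z_1$: two would differ by $\bar B$ or $\bar C\in\bar Z_1$, against the cap property, or by $\bar A$, against $r=1$. There are $\frac N{8h^*}-1$ such cosets and as many elements of $\bar Z_1\setminus\{\bar B,\bar C\}$, none of which lies in $\tilde K'$. So each such coset contains exactly one element of $\bar Z_1$; it is contained in $S$, and $S$ has no other point in that coset. $\square$

**Definition (good subspace).** A subspace $U\subsetneq F$ is good if $S\cap U$ is complete in $U$, non-bipartite, aperiodic, and $|S\cap U|=|U|/4+1$.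

By F3 the span of a frame in $S$ is good (here $N\ge32$ makes it a proper subspace). For $S_9$ this is the hyperplane $\langle f_1,\dots,f_4\rangle$.

**Fix a good $U$ of maximal dimension**, and put $Z=S\cap U$, $D=F/U$. By F3, $|U|\ge16$, so $|Z|=|U|/4+1$ is odd and at least $5$, and F4 applies to $Z$. For $x\in D$, which is a coset of $U$ in $F$, let
$$\varepsilon(x)=|S\cap x|-|U|/4,\qquad\varepsilon(E)=\sum_{x\in E}\varepsilon(x)\quad(E\subset D).$$
So $\varepsilon(0)=1$ and $\varepsilon(D)=e$. For a subgroup $E\subset D$ with preimage $V$, $\varepsilon(E)=|S\cap V|-|V|/4$.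

## 8. A maximal good subspace of codimension at least two

In this section $|D|\ge4$.

**Step 8.1: a coset with at least the average number of points is almost a translate of $Z$.** *If $0\ne x\in D$ and $\varepsilon(x)\ge0$, then $\varepsilon(x)\in\{0,1\}$ and there is a unique $p_x\in x$ with $S\cap x\subset p_x+Z$; exactly $1-\varepsilon(x)$ points of $p_x+Z$ are missing.*

Let $B'\supseteq S\cap x$ be maximal in $x$ such that $Z\cup B'$ is a cap. Then $Z\cup B'$ is a complete cap in $U_x=U\cup x$: points of $U$ are handled by the completeness of $Z$ in $U$, points of $x$ by the maximality of $B'$. It is non-bipartite, since it contains $Z$, and its size is at least $|U|/4+1+|U|/4>|U_x|/4$. Since $|D|\ge4$, $U_x\subsetneq F$, and (A$'$) gives $|B'|=|U|/4-1+|H'|$ with $H'=\mathrm{stab}(Z\cup B')$. The group $H'\cap U$ stabilizes $Z$, so it is $0$ and $|H'|\le2$.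

If $H'=0$, then $|B'|=|U|/4\le|S\cap x|$, so $B'=S\cap x$ and $S\cap U_x=Z\cup B'$ is complete, non-bipartite, aperiodic and of size $|U_x|/4+1$. So $U_x$ is good, contradicting the maximality of $U$. Hence $H'=\{0,p_x\}$ with $p_x\in x$, and $B'=p_x+Z$ has $|U|/4+1$ points. So $S\cap x\subset p_x+Z$, and the number of missing points is $|Z|-|S\cap x|=1-\varepsilon(x)\geq 0$. If $p\ne p'$ both had the property, F4 would give $|S\cap x|\le|(p+Z)\cap(p'+Z)|\le|Z|-3<|U|/4$, a contradiction.

Let $W_i=\{x:\varepsilon(x)=i\}$ for $i=0,1$, $W=W_0\cup W_1$, $W_-=D\setminus W=\{x:\varepsilon(x)\le-1\}$, and $p_0=0$. Note $0\in W_1$.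

**Step 8.2: subgroups with positive excess extend to index $2$.** *If $E\subsetneq D$ is a subgroup with $\varepsilon(E)>0$, some index-$2$ subgroup $Q\supseteq E$ has $\varepsilon(Q)>0$.*

Let $E'\supseteq E$ be maximal among the proper subgroups with $\varepsilon(E')>0$. Suppose $|D/E'|\ge4$. For $y\notin E'$ the subgroup $E'\cup(y+E')$ is proper, so $\varepsilon(E')+\varepsilon(y+E')\le0$. Summing over the cosets of $E'$, $e\le\varepsilon(E')\big(1-(|D/E'|-1)\big)<0$, a contradiction.

**Step 8.3: over such a $Q$ the cap is nearly a product.** *Let $Q\subset D$ have index $2$, $\varepsilon(Q)>0$, with preimage $V$. There is a subgroup $H\subset V$ with $V=U\oplus H$, $h:=|H|=|Q|$, and, writing $\{k_x\}=H\cap x$ for $x\in Q$, $S\cap x=k_x+(Z\setminus N_x)$ with $N_x\subset Z$, and $\eta:=\sum_{x\in Q}|N_x|=h-\varepsilon(Q)$ satisfies $1\le\eta<h$. Moreover $\varepsilon(x)=1-|N_x|$, and $p_x=k_x$ for $x\in W\cap Q$.*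

Let $Z_V\supseteq S\cap V$ be a complete cap in $V$, $H=\mathrm{stab}(Z_V)$ and $h=|H|$. It is non-bipartite, since it contains $Z$, and $|Z_V|\ge|S\cap V|>|V|/4$. By (A$'$), $|Z_V|=|V|/4+h$, so $\eta:=|Z_V\setminus S|=h-\varepsilon(Q)<h$.

We look for a complement of $H$ in $V$ on which $S$ and $Z_V$ agree. Fix one complement $Y_0$. The complements are $Y_\psi=\{y+\psi(y):y\in Y_0\}$ with $\psi\in\mathrm{Hom}(Y_0,H)$. Write a point of $Z_V\setminus S$ as $y_0+k$ with $y_0\in Y_0$, $k\in H$. Here $y_0\ne0$, because $Z_V$ is $H$-periodic and $0\notin Z_V$. The point lies in $Y_\psi$ iff $\psi(y_0)=k$, which holds for a fraction $1/h$ of all $\psi$. So the average number of points of $Z_V\setminus S$ in $Y_\psi$ is $\eta/h<1$, and some complement $Y$ misses $Z_V\setminus S$. Then $S\cap Y=Z_V\cap Y\cong Z_V/H$, which by F2 is an aperiodic complete non-bipartite cap, of size $|Y|/4+1$. So $Y$ is good and $|Y|\le|U|$.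

On the other hand $Z_V\cap U\supseteq Z$ is a cap and $Z$ is complete in $U$, so $Z_V\cap U=Z$. Thus $H\cap U$ stabilizes $Z$, $H\cap U=0$, and $|U|\le|V|/h=|Y|$. Hence $|U|=|V|/h$, $V=U\oplus H$ and $h=|V/U|=|Q|$. As $Z_V$ is $H$-periodic with $Z_V\cap U=Z$, we get $Z_V=Z+H$. In the layer $x\in Q$ this reads $Z_V\cap x=k_x+Z$, which gives the description of $S\cap x$, the formula $\eta=\sum|N_x|$ and $\varepsilon(x)=|Z|-|N_x|-|U|/4=1-|N_x|$. For $x\in W\cap Q$ we have $S\cap x\subset k_x+Z$, so $p_x=k_x$ by uniqueness in Step 8.1 (and $p_0=k_0=0$). Finally, if $\eta=0$, then $S\cap V=Z_V$ is $H$-periodic, so $H\subset\mathrm{stab}(S)=0$ by F5; but $h=|D|/2\ge2$. So $\eta\ge1$.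

Fix such $Q,V,H,k,N$; they exist by Step 8.2 with $E=0$. Since $H$ is a group, $k_x+k_y=k_{x+y}$. For $t\in D\setminus Q$ put $\lambda(t)=\varepsilon(t)+1$; by Step 8.1, $\lambda(t)\le2$. As $|D\setminus Q|=h$,
$$\sum_{t\in D\setminus Q}\lambda(t)=e-(h-\eta)+h=e+\eta>0,\tag{8.1}$$
so $W':=W\setminus Q\ne\emptyset$. For $t,t'\in W'$ write $t\sim t'$ if $p_t+p_{t'}\in H$, equivalently $p_t+p_{t'}=k_{t+t'}$. This is an equivalence relation, because $H$ is a group. It expresses that the translations found outside $Q$ fit together with $H$.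

**Step 8.4: if $|D|\ge8$, all elements of $W'$ are equivalent.** First we prove an auxiliary statement.

(∗) *If $x\ne y$ are nonzero elements of $W$ and $\varepsilon(\langle x,y\rangle)>0$, then $S\cap(x+y)\subset p_x+p_y+Z$.* Since $|D|\ge8$, $\langle x,y\rangle$ is a proper subgroup, so by Step 8.2 it lies in some $Q_1$ of index $2$ with $\varepsilon(Q_1)>0$. Apply Step 8.3 to $Q_1$: the subgroup obtained there contains $p_x$ and $p_y$, so its element in $x+y$ is $p_x+p_y$.

Suppose $t_1\not\sim t_2$ in $W'$. We claim that for all $t\in D\setminus Q$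
$$|N_{t+t_1}|+|N_{t+t_2}|\ge\lambda(t)+1.\tag{8.2}$$

Let first $t\in W'$, i.e. $\lambda(t)\ge1$. Then $t\not\sim t_i$ for some $i$; let $q=t+t_i\in Q$, which is nonzero. If $\varepsilon(\langle t,t_i\rangle)=1+\varepsilon(t)+\varepsilon(t_i)+(1-|N_q|)\le0$, then $|N_q|\ge2+\varepsilon(t)=\lambda(t)+1$. Otherwise (∗) gives $S\cap q\subset(p_t+p_{t_i}+Z)\cap(k_q+Z)$ with $p_t+p_{t_i}\ne k_q$. By F4, $|S\cap q|\le|Z|-3$, so $|N_q|\ge3\ge\lambda(t)+1$.

If $\lambda(t)\le-1$, (8.2) is trivial.

Let $\lambda(t)=0$, i.e. $\varepsilon(t)=-1$, and suppose that $N_{q_1}=N_{q_2}=\emptyset$, where $q_i=t+t_i$. As $t\notin W$, $q_i\ne0$. We have $\varepsilon(q_i)=1$ and $p_{q_i}=k_{q_i}$. Moreover $t_i\ne q_i$, since $t_i\notin Q\ni q_i$, and $\varepsilon(\langle t_i,q_i\rangle)=1+\varepsilon(t_i)+1-1>0$. So by (∗) $S\cap t\subset p_{t_i}+k_{q_i}+Z$ for $i=1,2$. These two translates of $Z$ are by different elements, since $p_{t_1}+p_{t_2}\notin H$. By F4, $|S\cap t|\le|Z|-3$, i.e. $\varepsilon(t)\le-2$, a contradiction.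

Now sum (8.2) over the $h$ elements $t\in D\setminus Q$. For each $i$, $t+t_i$ runs through $Q$, so by (8.1) $2\eta\ge e+\eta+h$. Hence $\eta\ge h$, contradicting Step 8.3.

**Step 8.5: if $|D|=4$, then either all elements of $W'$ are equivalent, or $e=1$ and $S$ has a structure.** Here $Q=\{0,q\}$, $h=2$, so $\eta=1$; as $N_0=\emptyset$, $|N_q|=1$ and $\varepsilon(q)=0$. Suppose that not all elements of $W'$ are equivalent. Then $D\setminus Q=\{t_1,t_2\}=W'$, and $\delta:=k_q+p_{t_1}+p_{t_2}\ne0$; since $q+t_1+t_2=0$, $\delta\in U$. Step 8.3 applies to the index-$2$ subgroup $\{0,t_i\}$, as $1+\varepsilon(t_i)>0$. It says that the number $1-\varepsilon(t_i)$ of missing points is $\ge1$ and $<2$, so $\varepsilon(t_i)=0$. Hence $e=\varepsilon(D)=1$. Write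
$$S\cap q=k_q+(Z\setminus\{z_0\}),\qquad S\cap t_i=p_{t_i}+(Z\setminus\{z_i\})\quad(i=1,2).$$
No three points of $S$, one in each of these layers, have sum $0$; so $\delta\notin(Z\setminus z_0)+(Z\setminus z_1)+(Z\setminus z_2)$.

We claim that $z_0=z_1=z_2$. Suppose $z_i\ne z_j$. Then $(Z\setminus z_i)+(Z\setminus z_j)=U\setminus Z$. Indeed, "$\subset$" holds as $Z$ is a cap, and $0$ is in the left side as $|Z|\ge5$. Let $0\ne u\in U\setminus Z$, $u=\zeta+\zeta'$ with $\zeta\ne\zeta'$ in $Z$. If neither $(\zeta,\zeta')$ nor $(\zeta',\zeta)$ lies in $(Z\setminus z_i)\times(Z\setminus z_j)$, then ($\zeta=z_i$ or $\zeta'=z_j$) and ($\zeta'=z_i$ or $\zeta=z_j$), and each of the four combinations contradicts $\zeta\ne\zeta'$ or $z_i\ne z_j$. So, with $l$ the third index, $\delta\notin(U\setminus Z)+(Z\setminus z_l)$, that is, $\delta+(Z\setminus z_l)\subset Z$. This contradicts F4.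

Let $z$ be the common value and $Z^\circ=Z\setminus\{z\}$; then $\delta\notin3Z^\circ$. Now
$$S^\circ=S\setminus\{z\}=Z^\circ\cup(k_q+Z^\circ)\cup(p_{t_1}+Z^\circ)\cup(p_{t_2}+Z^\circ).$$
A sum of three elements of $S^\circ$ that lies in $U$ uses either a layer twice and the layer $0$ once, or the layers $q,t_1,t_2$ once each, or the layer $0$ three times. So it belongs to $3Z^\circ$ or to $\delta+3Z^\circ$. Since $\delta\notin3Z^\circ$ and $0\notin3Z^\circ$, we get $\delta\notin3S^\circ$, and Lemma 7.1 gives a structure.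

**Step 8.6: if all elements of $W'$ are equivalent, there is a contradiction.** Equivalence lets us write $F$ as a product. Pick $t_0\in W'$ and let $\tilde H=\langle H,p_{t_0}\rangle$. As $p_{t_0}\notin V$, $F=U\oplus\tilde H$. For $x\in W\cap Q$, $p_x=k_x\in\tilde H$, and for $t\in W'$, $p_t+p_{t_0}\in H$; so $\tilde H\cap x=\{p_x\}$ for all $x\in W$. Identify $F=U\times D$ accordingly, so that
$$S=\bigcup_{x\in D}B_x\times\{x\},\qquad B_x=Z\ (x\in W_1),\qquad B_x=Z\setminus\{z_x\}\ (x\in W_0).$$

The set $Z\times D$ is a cap with nonzero stabilizer. If $S\subset Z\times D$, completeness of $S$ would give equality, against aperiodicity. So let $O_x=B_x\setminus Z$ and $X=\{x:O_x\ne\emptyset\}$; then $X\ne\emptyset$ and $X\subset W_-$. We use two remarks. For $u\in U\setminus Z$ the set $Z\cap(u+Z)$ is nonempty by completeness of $Z$, of even size if $u\ne0$, and equal to $Z$ if $u=0$; so it always has at least $2$ elements. And if $x\in X$, $u\in O_x$, then $(u,x)\in S$, so for all $y\in D$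
$$B_y\cap(u+B_{x+y})=\emptyset.\tag{8.3}$$

**(a) Sizes.** Let $x\in X$, $u\in O_x$, $y\in W_1$. If $x+y\in W$, then (8.3) would say that $Z\cap(u+Z)$ minus at most one point is empty, which is false. So $x+W_1\subset W_-$, and
$$e=|W_1|-\sum_{W_-}|\varepsilon|\le|W_1|-|W_-|\le0.$$
Since $e\ge0$, we get $e=0$, $|W_1|=|W_-|$, and $\varepsilon=-1$ on $W_-$, i.e. $|B_y|=|Z|-2$ there. Also $x+W_1=W_-$, hence $x+W_-=W_1$ and $x+W_0=W_0$, for every $x\in X$.

**(b) The missing points over $W_0$.** Let $x\in X$, $u\in O_x$, $y\in W_0$. Then $x+y\in W_0$, and (8.3) gives $Z\cap(u+Z)\subset\{z_y,u+z_{x+y}\}$. The left side has at least $2$ elements, so $u\ne0$ (as $|Z|\ge5$), the two points are distinct, and equality holds. This $2$-set is invariant under adding $u$, so its two elements have sum $u$. Hence $z_{x+y}=z_y$, and $z_y\in Z\cap(u+Z)$.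

**(c) $W_-=X$.** Suppose $y\in W_-\setminus X$; then $B_y\subset Z$ and $|Z\setminus B_y|=2$. For $x\in X$, $u\in O_x$ we have $x+y\in W_1$, so (8.3) gives $B_y\cap(u+Z)=\emptyset$, i.e. $Z\cap(u+Z)\subset Z\setminus B_y$. Since the left side has at least $2$ elements, $Z\cap(u+Z)=Z\setminus B_y=:\{z,z'\}$. As $|Z|\ge5$, $u\ne0$, and $u=z+z'$. So $O_x=\{u\}$ for all $x\in X$, with one and the same $u$. Fix $x\in X$. From $|B_x|=|Z|-2$ and $|O_x|=1$ we get $|Z\setminus B_x|=3$, so there is $v\in Z\setminus B_x$ with $v\notin\{z,z'\}$. By completeness, $v=\beta+\beta'$ with $\beta\in B_{y'}$, $\beta'\in B_{x+y'}$, not both in $Z$. By symmetry let $\beta\notin Z$. Then $\beta=u$, $y'\in X$, $x+y'\in W_1$, $\beta'\in Z$, and $v\in Z\cap(u+Z)=\{z,z'\}$, a contradiction.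

**(d) $W_1$ is a subgroup.** Let $J=\mathrm{stab}(W_1)$; as $0\in W_1$, $J\subset W_1$. For $x,x'\in X$, $x+x'+W_1=x+W_-=W_1$, so $X\subset x+J$. With (c), $|J|\ge|W_-|=|W_1|\ge|J|$. So $W_1=J$ and $W_-=X=x+J$ for every $x\in X$.

**(e) $W_0\ne\emptyset$.** If $W_0=\emptyset$, then $|D/J|=2$ and $S\cap(U\times J)=Z\times J$ is periodic under $\{0\}\times J$. By F5, $\{0\}\times J\subset\mathrm{stab}(S)=0$; but $|J|=|D|/2\ge2$, a contradiction. Fix $y_0\in W_0$ and let $z=z_{y_0}$.

**(f) The contradiction.** Let $O=\bigcup_{x\in W_-}O_x\ne\emptyset$. By (b) with $y=y_0$, every $u\in O$ is nonzero and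
$$Z\cap(u+Z)=\{z,\zeta_u\},\qquad\zeta_u=u+z\ne z.$$

We first compute $B_x\cap Z$ for $x\in W_-$: for $v\in Z$, $v\notin B_x$ iff $v\in O+Z$. If $v\notin B_x$, then by completeness $v=\beta+\beta'$ with $\beta\in B_y$, $\beta'\in B_{x+y}$, not both in $Z$, say $\beta\in O_y$; then $y\in W_-$, $x+y\in J=W_1$ and $\beta'\in Z$. Conversely, if $v=u+\zeta$ with $u\in O_{x'}$, $\zeta\in Z$, then $x+x'\in J$, so $\zeta\in B_{x+x'}$, and $(v,x)=(u,x')+(\zeta,x+x')\notin S$. Therefore $B_x\cap Z=Z\setminus(\{z\}\cup\{\zeta_u:u\in O\})$, of size $|Z|-1-|O|$. Since $|B_x|=|Z|-2$, we get $|O_x|=|O|-1$ for all $x\in W_-$.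

Choose $x\in W_-$ and $u\in O\setminus O_x$. As $u\notin Z$, $(u,x)\notin S$; it is nonzero, so $u=\beta+\beta'$ with $\beta\in B_y$, $\beta'\in B_{x+y}$ for some $y$.

Suppose $y\in J$. Then $\beta\in Z$, $\beta'=u+\beta$ and $x+y\in W_-$. If $\beta'\in Z$, then $\beta'\in Z\cap(u+Z)=\{z,\zeta_u\}$, which is disjoint from $B_{x+y}$, a contradiction. If $\beta'\in O$, then $\beta'=z+\zeta_{\beta'}$ and $\beta=u+\beta'=\zeta_u+\zeta_{\beta'}$ lies in $Z$ and in $Z+Z$, a contradiction.

If $y\in W_-$, then $x+y\in J$, and this is the previous case with $(y,\beta)$ and $(x+y,\beta')$ interchanged.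

Suppose $y\in W_0$. Then $x+y\in W_0$, and $z_{x+y}=z_y$ by (b), applied to $x$ and an element of $O_x$, which is nonempty by (c). Also $z_y\in Z\cap(u+Z)=\{z,\zeta_u\}$, by (b) applied to $u$ and some $x'$ with $u\in O_{x'}$. But $\beta,\beta'\in Z\setminus\{z_y\}$ and $\beta+\beta'=u$ give $\{\beta,\beta'\}=\{z,\zeta_u\}\ni z_y$, a contradiction.

This proves Step 8.6. By Steps 8.4–8.6, if $|D|\ge4$, the assertion of Theorem A holds for $S$.

## 9. A good hyperplane

Now let $|D|=2$, so $U$ is a hyperplane. By A($m-1$), $Z=S\cap U$ has a structure. Choose one of minimal size $\kappa$, with the notation of Section 4, so (M1) and (M2) hold. Let $B^*=S\setminus U$; then $|B^*|=|U|/4-1+e$. Let $\Omega$ be the set of $K'$-cosets in $F\setminus U$; $|\Omega|=|U/K'|$ is a power of $2$. For $\xi\in\Omega$ let $\sigma(\xi)$ be the set of $K$-cosets in $\xi$ that meet $S$, so $|\sigma(\xi)|\le4$, and in this section let $\varepsilon(\xi)=|S\cap\xi|-\kappa$. As $\kappa|\Omega|=|U|/4$,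
$$\sum_{\xi\in\Omega}\varepsilon(\xi)=e-1\ge-1.\tag{9.1}$$

**Step 9.1: different cosets compete.** For $\xi\ne\xi'$ in $\Omega$ let $\eta=\xi+\xi'$, a $K'$-coset in $U$ different from $K'$. Then
$$\sigma(\xi')\cap(\sigma(\xi)+s(\eta))=\emptyset,\qquad|\sigma(\xi)|+|\sigma(\xi')|\le4.\tag{9.2}$$
If the intersection were nonempty, two points of $S$ would have a sum in $s(\eta)\subset S$. Both sets are subsets of the $4$-element set $\xi'/K$, and the second has $|\sigma(\xi)|$ elements.

**Step 9.2: inside a met $K$-coset, completeness is local.** *If $p\in\xi\in\Omega$ and $p+K\in\sigma(\xi)$, then*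
$$p\notin S\iff p\in(Z\cap K')+(S\cap\xi).\tag{9.3}$$
"If" is the cap property. If $p\notin S$, then, as $p\notin U$, completeness gives $p=z+\beta$ with $z\in Z$, $\beta\in B^*$. If $z\in s(\eta)$ with $\eta\ne K'$, then $\beta\in\xi+\eta$ and $p+K\in\sigma(\xi)\cap(\sigma(\xi+\eta)+s(\eta))$, contradicting (9.2). So $z\in K'$ and $\beta\in\xi$.

**Step 9.3: at most two met cosets.** *If $|\sigma(\xi)|\le2$, then $\varepsilon(\xi)=0$ or $\varepsilon(\xi)\le-2$.* We go through the possibilities.

If $\sigma(\xi)=\emptyset$, then $\varepsilon(\xi)=-\kappa\le-2$.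

If $|\sigma(\xi)|=1$ and a point $p$ of the coset in $\sigma(\xi)$ were not in $S$, (9.3) would give $p=z+\beta$ with $\beta$ in the same $K$-coset, so $z\in Z\cap K=\emptyset$. Hence $S\cap\xi$ is a full $K$-coset and $\varepsilon(\xi)=0$.

If $|\sigma(\xi)|=2$, the two cosets differ by $A$, $B$ or $C$; call this the type. As $Z\cap K=\emptyset$, in (9.3) a point of one coset can only arise from a point $\beta$ of the other and a $z$ in $Z\cap A$, $Z\cap B$, $Z\cap C$, respectively.

Type A: $S\cap\xi=(p+X)\cup(p+a+Y)$ with $X,Y\subset K$ nonempty. By (9.3), $p+x\notin S$ iff $p+x=a+(p+a+y)$ with $y\in Y$. So $X=K\setminus Y$ and $\varepsilon(\xi)=0$.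

Type B: $S\cap\xi=(p+X)\cup(p+b+Y)$ with $X,Y\ne\emptyset$. As $Z\cap B=b+T$, (9.3) gives $X=K\setminus(Y+T)$ and $Y=K\setminus(X+T)$. So $\varepsilon(\xi)=|X|+|Y|-\kappa=|X|-|X+T|\le0$. We show that $\varepsilon(\xi)\ne-1$. The group $I=\mathrm{stab}(X+T)$ stabilizes $Y$, hence $Y+T$, hence $X$. If $|X+T|=|X|+1$, then $|I|$ divides $|X|$ and $|X|+1$, so $I=0$, and Kneser's theorem gives $|T|\le2$. If $|T|=1$, then $|X+T|=|X|$, a contradiction; if $T=\{t,t+g\}$, then $X+T$ is invariant under $g\ne0$, a contradiction. Next, *if $\varepsilon(\xi)=0$, then $\kappa=2$*. Indeed all translates $X+t$, $t\in T$, are then equal to $X+T$, so $T+T\subset J:=\mathrm{stab}(X)$. Since $X=K$ would give $Y=\emptyset$, we have $\emptyset\ne X\ne K$, so $J\ne K$. If $|T|\ge2$, then $J\ne0$ and $T$ lies in one $J$-coset $e+J$ (with $e\in K$), so $\tau=0$ off $e+J$, contradicting (M1). So $|T|=1$, and $\kappa=2$ by (M2).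

Type C: $S\cap\xi=(p+X)\cup(p+a+b+Y)$ and $Z\cap C=a+b+T^c$. The argument is the same with $T^c$ in place of $T$, because (M1) and (M2) are symmetric in $T$ and $T^c$.

So also: $\varepsilon(\xi)=0$ with type B or C forces $\kappa=2$.

### 9A. All $|\sigma(\xi)|\le2$: projecting along $K$

By (9.1) and Step 9.3, all $\varepsilon(\xi)=0$. So $e=1$ and $|\sigma(\xi)|\in\{1,2\}$ for all $\xi$.

**Step 9.4: we may assume that only type A occurs among the $\xi$ with $|\sigma(\xi)|=2$.** If $\kappa\ge4$, this holds by Step 9.3. Let $\kappa=2$. Then only one type occurs. Indeed, suppose $\xi,\xi'$ have different types, so $\xi\ne\xi'$. The sets $\sigma(\xi')$ and $\sigma(\xi)+s(\xi+\xi')$ are cosets, in the $4$-element set $\xi'/K$, of different subgroups of order $2$ of $K'/K$. Such cosets meet, contradicting (9.2). Moreover, with $K=\{0,d\}$ we have $|T|=|T^c|=1$, so each of $Z\cap A$, $Z\cap B$, $Z\cap C$ is a single point, and by (4.2) the sum of the three points is $d$. For any relabeling $A',B',C'$ of $A,B,C$ with points $a',b',c'$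 we have $a'+b'=c'+d$ and $C'=\{c',c'+d\}$, so (1)–(3) still hold with the same $K$ and $K'$. We relabel so that the type that occurs is A.

**Step 9.5: the set $S_1$ of $K$-cosets meeting $S\setminus\{a\}$ is a cap in $F/K$.** Note that $K,A\notin S_1$. Let $g_1+g_2+g_3=0$ with $g_i\in S_1$. If some $g_i\subset S$, then points of $S$ in the other two sum to a point of $g_i\subset S$, a contradiction. The cosets $s(\eta)$, and the cosets in $\sigma(\xi)$ with $|\sigma(\xi)|=1$, are contained in $S$. So each $g_i$ is $B$, or $C$, or in $\sigma(\xi)$ with $|\sigma(\xi)|=2$. The number of $g_i$ outside $U/K$ is $0$ or $2$. If it is $0$, a sum of three elements of $\{B,C\}$ is $B$ or $C$, not $0$. If it is $2$, the third is $B$ or $C$, so the two lie in the same $\xi$, hence in one $\sigma(\xi)$ of type A, and their sum is $0$ or $A$, not $B$ or $C$. Both are contradictions.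

Hence $\delta\notin3(S\setminus\{a\})$ for $\delta\in K\setminus0$, and Lemma 7.1 with $z=a$ gives a structure. As $e=1$, Theorem A holds for $S$ in this case.

### 9B. $|\sigma(\xi_0)|=3$ for some $\xi_0$: impossible

By (9.2), $|\sigma(\xi)|\le1$ for $\xi\ne\xi_0$, so these $\varepsilon(\xi)$ are $\le0$, and (9.1) gives $\varepsilon(\xi_0)\ge-1$.

**Step 9.6: translate into sets in $K$.** Choose $p\in\xi_0$ such that $p+A$ is the coset not met:
$$S\cap\xi_0=(p+X_0)\cup(p+b+X_2)\cup(p+a+b+X_3),\qquad X_i\subset K\text{ nonempty}.$$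
Replacing $p$ by another point of $p+K$, we may assume $0\in X_0$. Let $P=X_0$, $Q=X_2\cup X_3$. Since $Z\cap K'=\{a\}\cup(b+T)\cup(a+b+T^c)$, (9.3) gives
$$X_0=K\setminus\big((X_2+T)\cup(X_3+T^c)\big),\quad X_2=K\setminus\big((X_0+T)\cup X_3\big),\quad X_3=K\setminus\big((X_0+T^c)\cup X_2\big).$$
For instance, $p+x$ can be the sum of $b+t$ and $p+b+x_2$, or of $a+b+t'$ with $t'\in T^c$ and $p+a+b+x_3$; the other two equations are similar, where the terms $X_3$ and $X_2$ come from $z=a$.

So $X_2\cap X_3=\emptyset$; for $v\in X_2$, $\tau=0$ on $v+P$; for $v\in X_3$, $\tau=1$ on $v+P$. Conversely, if $\tau\equiv0$ on $v+P$, then $v\notin X_0+T$ and $v\notin X_3$, so $v\in X_2$; if $\tau\equiv1$ on $v+P$, then $v\notin X_0+T^c$ and $v\notin X_2$, so $v\in X_3$. Thus $Q=\{v:\tau\text{ constant on }v+P\}$. As $0\in P$, $\tau(v)=0$ on $X_2$ and $\tau(v)=1$ on $X_3$, so the first equation says $P=\{u:\tau(u+v)=\tau(v)\ \forall v\in Q\}$.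

**Step 9.7: the case $|P|\ge2$.** We have $|P|+|Q|=|S\cap\xi_0|=\kappa+\varepsilon(\xi_0)\ge\kappa-1$. By Lemma 5.2, Lemma 6.1 applies. Conclusion (1) contradicts (M1). Conclusion (2) gives $\kappa=2$ by (M2), so $P=K$; as $\tau$ is not constant, $Q=\emptyset$, a contradiction.

**Step 9.8: the case $|P|=1$ produces a period.** Here $P=\{0\}$, so $Q=K$, $X_2=T^c$ and $X_3=T$. With $q=p+a$,
$$S\cap\xi_0=\{p\}\cup(p+b+T^c)\cup(p+a+b+T)=q+(Z\cap K'),$$
and $\sigma(\xi_0)=\{q+A,q+B,q+C\}$. For $\xi\ne\xi_0$ let $\eta=\xi+\xi_0$. By (9.2), $\sigma(\xi)$ avoids $q+s(\eta)+A$, $q+s(\eta)+B$, $q+s(\eta)+C$, so $S\cap\xi\subset q+s(\eta)$.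

We show equality. Suppose $y\in q+s(\eta)$, $y\notin S$. Then $y=z+\beta$ with $z\in Z$, $\beta\in B^*$. If $z\in K'$, then $\beta\in\xi$, so $\beta\in q+s(\eta)$ and $z\in K$, a contradiction. So $z\in s(\eta')$ with $\eta'\ne K'$, and $\beta\in\xi+\eta'$. If $\eta'=\eta$, then $\beta\in\xi_0$ and $\beta\in q+K\notin\sigma(\xi_0)$, a contradiction. Otherwise $\xi+\eta'=\xi_0+(\eta+\eta')\ne\xi_0$, so $\beta\in q+s(\eta+\eta')$, and $s(\eta)=s(\eta')+s(\eta+\eta')$, all three contained in the cap $Z$, a contradiction.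

So $S\cap\xi=q+s(\xi+\xi_0)$ for all $\xi\ne\xi_0$. Hence $B^*=q+Z$ and $0\ne q\in\mathrm{stab}(S)$, against aperiodicity.

### 9C. $|\sigma(\xi_0)|=4$ for some $\xi_0$

By (9.2), $\sigma(\xi)=\emptyset$ for all $\xi\ne\xi_0$.

**Step 9.9: translate into a rectangle.** Fix $p\in\xi_0$ and write
$$S\cap\xi_0=(p+X_0)\cup(p+a+X_1)\cup(p+b+X_2)\cup(p+a+b+X_3),$$
all $X_i\subset K$ nonempty. Since $a\in S$, $X_0\cap X_1=\emptyset=X_2\cap X_3$. Put $P=X_0\cup X_1$ with $\beta=0$ on $X_0$, $\beta=1$ on $X_1$, and $Q=X_2\cup X_3$ with $\gamma=0$ on $X_2$, $\gamma=1$ on $X_3$. So $S\cap\xi_0$ consists of the points $p+u+\beta(u)a$ with $u\in P$ and $p+b+v+\gamma(v)a$ with $v\in Q$. The sum of one of each kind is $b+(u+v)+(\beta(u)+\gamma(v))a$, which is not in $Z$. By (4.2),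
$$\tau(u+v)=\beta(u)+\gamma(v)\qquad(u\in P,\ v\in Q).\tag{9.4}$$

**Step 9.10: full maximality.** *If $u\in K$ and $\tau(u+v)+\gamma(v)=\beta_0$ for all $v\in Q$, then $u\in P$ and $\beta(u)=\beta_0$.* Suppose $p+u+\beta_0a\notin S$. All four $K$-cosets of $\xi_0$ are met, so by (9.3) it equals $z+\beta'$ with $z\in Z\cap K'$, $\beta'\in S\cap\xi_0$; and $z\notin K$. If $z=a$, then $p+u+(\beta_0+1)a\in S$, so $u\in P$, $\beta(u)=\beta_0+1$, and by (9.4) $\tau(u+v)+\gamma(v)=\beta_0+1$ for $v\in Q\ne\emptyset$, a contradiction. If $z\in B\cup C$, then $\beta'=p+b+v+\gamma(v)a$ with $v\in Q$, and $z=b+(u+v)+(\beta_0+\gamma(v))a\in Z$ means $\tau(u+v)+\beta_0+\gamma(v)=1$, a contradiction. So $p+u+\beta_0a\in S$, which is the claim.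

Replacing $p$ by $p+b$ swaps $(P,\beta)$ and $(Q,\gamma)$. So likewise: *if $v\in K$ and $\tau(u+v)+\beta(u)$ is constant for $u\in P$, then $v\in Q$.* Note also that $|P|,|Q|\ge2$, and by (9.1)
$$|P|+|Q|=|B^*|=\kappa|\Omega|+e-1\ge\kappa|\Omega|-1.\tag{9.5}$$

**Step 9.11: the case $|\Omega|\ge2$ leads to $N=32$.** As $|P|+|Q|\le2\kappa$ and $|\Omega|$ is a power of $2$, (9.5) gives $|\Omega|=2$ and $|P|+|Q|\ge2\kappa-1$. One of $P,Q$ is $K$; by the swap we may assume $Q=K$, and $|P|\ge\kappa-1$. For $u,u'\in P$ and all $v\in K$, $\tau(u+v)+\tau(u'+v)=\beta(u)+\beta(u')$, so $\Delta_{u+u'}\tau$ is constant. Since $\Delta_{d+d'}\tau(x)=\Delta_d\tau(x)+\Delta_{d'}\tau(x+d)$, the set $\{d:\Delta_d\tau\text{ constant}\}$ is a subgroup, and $d\mapsto\Delta_d\tau$ is a homomorphism from it to $\mathbb F_2$, injective by Lemma 5.2. So this subgroup has order $\le2$ and $|P|\le2$. Thus $\kappa\le3$, so $\kappa=2$, $|P|=|Q|=2$, and $|S\cap\xi_0|=4$. By (9.5), $4=4+e-1$, so $e=1$. Further $|K'|=8$, $|U|=16$ and $N=32$.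

It remains to find a structure. Let $K=\{0,d\}$. As in Step 9.4, $Z\cap K'=\{f_1,f_2,f_3\}$, one point in each of $A,B,C$, with $f_1+f_2+f_3=d$; these span $K'$. The other $K'$-coset in $U$ meets $Z$ in a $K$-coset $\{f_4,f_5\}$, $f_4+f_5=d$. So $f_1,\dots,f_4$ is a basis of $U$ and $\sum_{i\le5}f_i=0$. View $\xi_0$ as a $3$-cube with edges in the directions $f_1,f_2,f_3$. Since $f_i\in S$, no edge has both ends in $S$. For each $i$ the four edges in direction $f_i$ partition $\xi_0$, and $|S\cap\xi_0|=4$, so each of these edges contains exactly one point of $S$. Thus membership in $S$ changes along every edge, and $S\cap\xi_0=q+\{0,f_1+f_2,f_1+f_3,f_2+f_3\}$ for some $q$. (So $S$ is the cap $S_9$ of Section 1.) The functional with $\chi(f_1)=\dots=\chi(f_4)=\chi(q)=1$ has $\chi(f_5)=0$ and $\chi=1$ on $S\setminus\{f_5\}$. As $|S|=9=32/4+1$, Lemma 5.1 gives a structure.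

**Step 9.12: the case $|\Omega|=1$ is impossible.** Here $K'=U$ and $|P|+|Q|\ge\kappa-1$. By Lemma 5.4 all $\Delta_d\tau$, $d\ne0$, are non-constant and $\kappa\ge4$. By the swap assume $|P|\le|Q|$. By (9.4) and Lemma 6.2, $\beta=\varphi+c$ on $P$ with a functional $\varphi$ on $K$ and $c\in\mathbb F_2$. Let $\tau_\varphi=\tau+\varphi$. For $(u,v)\in P\times Q$,
$$\tau_\varphi(u+v)=\beta(u)+\gamma(v)+\varphi(u)+\varphi(v)=c+\gamma(v)+\varphi(v),\tag{9.6}$$
so the dependence on $u$ is gone. We check the hypotheses of Lemma 6.1 for $\tau_\varphi$, up to a translation.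

First, $Q=\{v:\tau_\varphi\text{ constant on }v+P\}$. "$\subset$" is (9.6). If $\tau_\varphi(u+v)=\gamma_0$ for all $u\in P$, then $\tau(u+v)+\beta(u)=\gamma_0+\varphi(v)+c$ is constant in $u\in P$, so $v\in Q$ by Step 9.10.

Second, $P=\{u:\tau_\varphi(u+v)=c+\gamma(v)+\varphi(v)\ \forall v\in Q\}$. "$\subset$" is (9.6). If $u$ is in the right side, then $\tau(u+v)+\gamma(v)=c+\varphi(u)$ for all $v\in Q$, so $u\in P$ by Step 9.10.

Translate both $P$ and $Q$ by an element $u_0\in P$; the sums $u+v$ do not change. For $P_1=P+u_0\ni0$ and $Q_1=Q+u_0$ we get $Q_1=\{v:\tau_\varphi\text{ constant on }v+P_1\}$. For $v'=v+u_0$ with $v\in Q$, (9.6) gives $\tau_\varphi(v')=\tau_\varphi(u_0+v)=c+\gamma(v)+\varphi(v)$, so $P_1=\{u:\tau_\varphi(u+v')=\tau_\varphi(v')\ \forall v'\in Q_1\}$. Also $\Delta_d\tau_\varphi=\Delta_d\tau+\varphi(d)\not\equiv0$ for $d\ne0$, $|P_1|\ge2$, $Q_1\ne\emptyset$, and $|P_1|+|Q_1|\ge\kappa-1$. So Lemma 6.1 applies to $\tau_\varphi$ and gives (1) or (2). By Lemma 5.4, $\tau_\varphi$ is the function of the structure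 $K_\varphi$ of $Z$, which also has the minimal size $\kappa$. So (1) contradicts (M1) for $K_\varphi$, and (2) contradicts (M2) for $K_\varphi$, since $\kappa\ge4$.

The cases 9A, 9B, 9C are exhaustive. Together with Section 8 this proves A($m$), and Theorem A holds for all $m$ by induction. By Section 4, Theorem 2 and Theorem 1 are proved. $\blacksquare$

## 10. Building all such caps: proof of Theorem 3

We are given $K\subset K'\subset U$, the cosets $A,B,C$, the point $a$, the sets $T_B$, $T_C$ and the cosets $s(\xi)$, and $Z=\{a\}\cup T_B\cup T_C\cup\bigcup_\xi s(\xi)$.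

**Cap.** Suppose three elements of $Z$, repetition allowed, have sum $0$; consider their $K$-cosets, which are among $A$, $B$, $C$ and the $s(\xi)$. If all three lie in $K'$, their sum is $0$ modulo $K$ only as $A+B+C$, since otherwise a coset is repeated and the sum is one of $A,B,C$. Exactly one outside $K'$ is impossible modulo $K'$. If exactly two are outside, they lie in the same $\xi$, and $s(\xi)+s(\xi)=K$, so the third would be in $K$, which does not occur. If three are outside, say in $\xi,\xi',\xi''$ with $\xi''=\xi+\xi'$, then $\xi\ne\xi'$ since $\xi''\ne K'$, and $s(\xi)+s(\xi')\ne s(\xi+\xi')$. In the remaining case $A+B+C$, $a+t_B+t_C\ne0$ because $t_C\notin a+T_B$. So $Z$ is a cap.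

**Size.** $|T_B|+|T_C|=|K|$, so the count (4.1) applies and $|Z|=|U|/4+1$.

**Completeness.** We ask which points outside $Z$ are sums of two points of $Z$. The zero vector is $a+a$. The points of $B\setminus T_B=a+T_C$ and $C\setminus T_C=a+T_B$ are such sums. The points of $\xi\setminus s(\xi)$ lie in $s(\xi)+A$, $s(\xi)+B$ or $s(\xi)+C$; since $s(\xi)$ is a full $K$-coset and $\{a\}$, $T_B$, $T_C$ are nonempty (the last because $T_B\ne B$), each is a sum of a point of $s(\xi)$ and a point of $Z\cap A$, $Z\cap B$ or $Z\cap C$.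

Consider $a+d$ with $d\in K\setminus0$. Two points of $Z$ with sum in $A$ lie in one $K'$-coset, and not in the same $s(\xi)$; so they lie in $K'$, and modulo $K$ the only representation is $A=B+C$. So $a+d$ is covered iff $a+d+t_B\in T_C$ for some $t_B\in T_B$, i.e. $t_B+d\notin T_B$ for some $t_B\in T_B$, i.e. $T_B+d\ne T_B$.

Consider $d\in K\setminus0$. If $K'\ne U$, then $d\in K=s(\xi)+s(\xi)$ for any $\xi\ne K'$. If $K'=U$, two different points of $Z$ with sum $d$ lie both in $B$ or both in $C$. So $d$ is not covered iff $T_B\cap(T_B+d)=\emptyset$ and $T_C\cap(T_C+d)=\emptyset$. As $a+T_C=B\setminus T_B$, the second condition says $(B\setminus T_B)+d\subset T_B$, and the first says $T_B+d\subset B\setminus T_B$. Together they say $T_B+d=B\setminus T_B$. So $d$ is covered iff $T_B+d\ne B\setminus T_B$. This proves the criterion for completeness.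

**Aperiodic and non-bipartite.** Let $Z$ be complete. Since $|U|\ge|K'|=4|K|\ge8$, $|Z|=|U|/4+1$ is odd, so $Z$ is aperiodic. Also $|Z|\ne|U|/2$, so by F1 $Z$ is not bipartite. $\blacksquare$
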